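# Three half-diamonds on one diagonal: a Helly graph that is not a cube graph

## 1. Median graphs, maximal cubes and Helly graphs

All graphs are finite, simple and undirected, and $d(u,v)$ is the length of a shortest path. The only exception is the infinite grid $\mathbb Z^2$, which serves as an ambient space for finite graphs.

**Definition (intervals, convexity).** The interval $I(u,v)$ is the set of vertices lying on shortest $u,v$-paths. A set $A$ of vertices is convex if $I(u,v)\subseteq A$ for all $u,v\in A$.

In the grid $\mathbb Z^2$ (adjacency: distance $1$ in one coordinate, equality in the other), $I(u,v)$ is the set of lattice points of the box spanned by $u$ and $v$. In a tree, $I(u,v)$ is the path from $u$ to $v$.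

**Definition (median graph).** A graph $G$ is a median graph if it is connected and for every three vertices $u,v,w$ there is a unique vertex in $I(u,v)\cap I(v,w)\cap I(u,w)$. That vertex is the median of $u,v,w$.

Trees are median: the median is the branching point of the three paths. The graph $\{0,1\}^n$ defined below is median: the interval between $x$ and $y$ consists of the points that agree with both wherever $x$ and $y$ agree, so the median must be, and is, the coordinatewise majority. In $K_3$ the three intervals have no common vertex. In $K_{2,3}$ the three vertices of the larger side have two medians. So neither $K_3$ nor $K_{2,3}$ is a median graph.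

**Definition (hypercube, maximal hypercube).** For $n\ge 0$, the hypercube $Q_n$ is the graph on $\{0,1\}^n$ in which two vertices are adjacent when they differ in exactly one coordinate; $Q_0$ is a single vertex. A maximal hypercube of $G$ is a subgraph of $G$ isomorphic to some hypercube that is maximal under inclusion among such subgraphs.

I write "cube" for "subgraph isomorphic to a hypercube". In a tree with at least one edge, the maximal cubes are the edges. In a $4$-cycle with one pendant edge, they are the $4$-cycle and the pendant edge.

**Definition (cube graph).** The cube graph $\mathcal Q_0(G)$ of a median graph $G$ has the maximal hypercubes of $G$ as vertices. Two distinct ones are adjacent whenever their intersection is nonempty.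

A path with $m$ edges has as cube graph a path with $m$ vertices. The star $K_{1,m}$ with $m\ge1$ has cube graph $K_m$, since all its edges meet in the center.

**Definition (Helly graph).** A connected graph is a Helly graph if every family of pairwise intersecting closed balls $B(v,r)=\{u:d(u,v)\le r\}$ has a nonempty common intersection.

We may take families to be finite and nonempty and radii to be nonnegative integers. The $4$-cycle is not Helly: the four balls of radius $1$ intersect pairwise, but each one misses the vertex opposite to its center. On the other hand, every graph with a universal vertex $z$ (one adjacent to all others) is Helly. Indeed, if some ball of the family has radius $0$, its center lies in all the other balls; if not, $z$ lies in every ball.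

## 2. From median graphs to Helly graphs, and back

Bandelt and van de Vel proved that for every median graph $G$ the cube graph $\mathcal Q_0(G)$ is a Helly graph. They asked about the converse: is every Helly graph the cube graph of some median graph? The question is recorded under the title "Cube intersection concepts in median graphs". In plain words: you are handed a Helly graph $H$; can you always find a median graph whose maximal cubes meet each other in exactly the pattern prescribed by $H$?

The answer is no, and a graph with $18$ vertices shows it. But small Helly graphs do not reveal this. Complete graphs and paths were realized above. Here are two more.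

*The star $K_{1,3}$.* Take a $4$-cycle and hang a pendant edge at three of its corners. This graph is median. To see it, add the pendant vertices one at a time. If $x$ is pendant at $y$ and $v,w\ne x$, then $I(x,v)=\{x\}\cup I(y,v)$ and $x\notin I(v,w)$, so $x,v,w$ have the same medians as $y,v,w$. Its maximal cubes are the square and the three pendant edges; the edges meet the square and are disjoint from each other. So the cube graph is $K_{1,3}$.

*The wheel on five vertices* (a $4$-cycle plus a universal vertex). Take a square in the grid and glue a square onto each of its four sides. Squares on adjacent sides meet in a corner; squares on opposite sides are disjoint. That this plus-shaped graph is median is checked in Section 7, where it is the case $n=1$.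

Both examples have a universal vertex, which corresponds to one large cube on whose faces the other cubes sit. We shall see that this always works, so a counterexample must have radius at least $2$.

## 3. The graphs $H_{n,k}$ and their coordinates

Let $n\ge0$, $k\ge2$. Let $S$ be the spider with center $o$ and $k$ legs of length $n$: its vertices are $(i,u)$ with $1\le i\le k$, $0\le u\le n$, where all $(i,0)$ are identified with $o$. Let $P$ be the path on $\{-n,\dots,n\}$. In the Cartesian product $S\,\square\,P$ one moves along one factor at a time, so distances add: $d_{S\square P}=d_S+d_P$.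

**Definition.** The vertices of $H_{n,k}$ are the vertices $((i,u),v)$ of $S\,\square\,P$ with $u+v$ even. Two of them are adjacent iff their distance in $S\,\square\,P$ is exactly $2$.

We change coordinates. Put $a=(v-u)/2$, $b=(v+u)/2$, and write $[a,b]_i$ for $((i,u),v)$. Then $u=b-a$ and $v=a+b$. The conditions $u\ge0$, $u\le n$, $|v|\le n$ become $a\le b$ and $\max(|a-b|,|a+b|)=|a|+|b|\le n$. So the vertices are exactly the symbols
$$[a,b]_i,\qquad a,b\in\mathbb Z,\quad a\le b,\quad |a|+|b|\le n,\quad 1\le i\le k,$$
with the identification $[a,a]_i=[a,a]_j=:[a,a]$. Put $L_i=\{[a,b]_i\}$ and call it leg $i$. The diagonal vertices $[a,a]$ lie on all legs.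

For $n=2$ the diagonal consists of $[-1,-1],[0,0],[1,1]$. Each leg has five further vertices $[-1,0],[0,1],[-2,0],[-1,1],[0,2]$. So $H_{2,3}$ has $3+3\cdot5=18$ vertices.

**Distances.** Let $X,Y\in V(H_{n,k})$. The product $S\,\square\,P$ is bipartite and the vertices with $u+v$ even form one side, so $d_{S\square P}(X,Y)=2r$ is even. Every second vertex of a geodesic gives a path of length $r$ in $H_{n,k}$. Conversely, each edge of $H_{n,k}$ covers distance $2$. Hence $d(X,Y)=\frac12(d_S+d_P)$, and $H_{n,k}$ is connected. Now use $\max(|s|,|t|)=\frac12(|s+t|+|s-t|)$.

* On the same leg, $d_P=|(a-a')+(b-b')|$ and $d_S=|(b-b')-(a-a')|$; take $s=a-a'$, $t=b-b'$.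
* On different legs, $d_P=|(a-b')+(b-a')|$ and $d_S=(b-a)+(b'-a')=|(a-b')-(b-a')|$; take $s=a-b'$, $t=b-a'$.

This gives
$$d([a,b]_i,[a',b']_i)=\max(|a-a'|,|b-b'|),\qquad d([a,b]_i,[a',b']_j)=\max(|a-b'|,|b-a'|)\quad(i\ne j).\tag{1}$$
If one of the points is diagonal, both formulas apply and agree.

**Flats.** Let $D=\{(x,y)\in\mathbb Z^2:|x|+|y|\le n\}$, a diamond. For $i\ne j$ define $\varphi_{ij}:D\to L_i\cup L_j$ by
$$\varphi_{ij}(x,y)=[x,y]_i\ \text{ if }x\le y,\qquad \varphi_{ij}(x,y)=[y,x]_j\ \text{ if }x\ge y.$$
By (1), $\varphi_{ij}$ is a bijection that is isometric when $D$ carries the metric $\|\cdot\|_\infty$. So any two legs form a diamond, each leg being half of it, cut along the diagonal $x=y$. The graph $H_{n,k}$ is $k$ half-diamonds glued along their common diagonal. Note that $\varphi_{ij}(x,y)=\varphi_{ji}(y,x)$. We shall constantly use the following reading rule: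
$$\text{the } x\text{-coordinate in flat } ij \text{ is } a \text{ for } [a,b]_i \text{ and } b \text{ for } [a,b]_j.\tag{2}$$
For example, $[-1,1]_3$ has $x$-coordinate $1$ in flat $13$ and $-1$ in flat $32$.

We now state what will be proved.

**Theorem 1.** $H_{n,k}$ is a Helly graph for all $n\ge0$, $k\ge2$. For $n\ge2$, $H_{n,3}$ is not isomorphic to $\mathcal Q_0(G)$ for any median graph $G$. In particular the $18$-vertex Helly graph $H_{2,3}$ is not a cube graph, so the question of Bandelt and van de Vel has a negative answer.

**Theorem 2.** (i) Every graph with a universal vertex (in particular every Helly graph of radius $\le1$) is a cube graph; $H_{2,3}$ has radius $2$. (ii) For $n\ge0$, $k\ge2$: $H_{n,k}$ is a cube graph if and only if $n\le1$ or $k=2$.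

**Theorem 3.** Let $K\ge0$ be an integer and $n\ge8(3K+2)$. There is no median graph $G$ with a map $\iota:V(H_{n,3})\to V(\mathcal Q_0(G))$ such that $|d(\iota X,\iota Y)-d(X,Y)|\le K$ for all $X,Y$ and every vertex of $\mathcal Q_0(G)$ is within distance $K$ of $\iota(V(H_{n,3}))$.

By Theorem 2(i), radius $2$ is the smallest possible radius of a counterexample. Theorem 3 says that some Helly graphs are not cube graphs even up to any prescribed additive error. For $K=0$ its two conditions say that $\iota$ is an isomorphism.

## 4. Hyperplanes, halfspaces and cubes in a median graph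

Let $G$ be a median graph. The following are standard facts; see Mulder, *The Interval Function of a Graph*, 1980; Klavžar–Mulder 1999; and the Bandelt–Chepoi survey of 2008. The graph $G$ is bipartite. For each edge $uv$, the sets $W_{uv}=\{x:d(x,u)<d(x,v)\}$ and $W_{vu}$ are convex and partition $V(G)$.

**Definition (hyperplane, halfspace).** The partition $\{W_{uv},W_{vu}\}$ is called a hyperplane $h$. Its two parts are halfspaces, denoted $h^-$ and $h^+$ once an orientation is chosen. A hyperplane separates two vertices (or two sets) if they lie on different sides. Different edges may define the same hyperplane.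

The third standard fact is that $d(x,y)$ equals the number of hyperplanes separating $x$ and $y$. In particular, two vertices are adjacent iff exactly one hyperplane separates them, and distinct vertices are separated by some hyperplane.

**Definition (crossing).** Distinct hyperplanes $h,h'$ cross if all four sets $h^\pm\cap h'^\pm$ are nonempty. A set of vertices, or a cube, crosses $h$ if it meets both sides of $h$.

In a tree every edge is its own hyperplane, and no two cross. In a rectangular piece of the grid, the hyperplanes are the cuts between consecutive columns and the cuts between consecutive rows. A column cut crosses every row cut; two column cuts do not cross. A unit square crosses one column cut and one row cut.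

**Lemma 1 (Helly property of convex sets).** Pairwise intersecting convex sets have a common vertex. Hence a choice of one side for every hyperplane, with chosen sides pairwise intersecting ("consistent"), is realized by exactly one vertex.

*Proof.* For three sets $A,B,C$, pick $p\in A\cap B$, $q\in B\cap C$, $r\in A\cap C$. The median of $p,q,r$ lies in $I(p,r)\subseteq A$, $I(p,q)\subseteq B$ and $I(q,r)\subseteq C$. For more sets, replace two of them by their intersection. It is convex, and by the case of three sets it still meets all the others; use induction. Halfspaces are convex, so a consistent choice has a common vertex. It is unique because distinct vertices are separated by some hyperplane.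

**Lemma 2 (cubes).** A $d$-dimensional cube $C$ in $G$ crosses exactly $d$ hyperplanes, one for each direction, and all $2^d$ patterns of sides occur on $C$, each at exactly one vertex. Consequently: (i) if a cube crosses distinct $h,h'$, then $h$ and $h'$ cross; (ii) $C$ is convex and is an induced subgraph.

*Proof.* Consider a $4$-cycle $u,v,w,z$. As $G$ is bipartite, $d(z,v)=2=d(w,u)$. So $z\in W_{uv}$ and $w\in W_{vu}$: the hyperplane of the edge $uv$ also separates the opposite edge $zw$. Parallel edges of $C$ are linked by $4$-cycles, so all are separated by the same hyperplane. Two edges $va,vb$ of $C$ in different directions are not separated by the same hyperplane: otherwise $a,b$ would be on one side and $v\in I(a,b)$ on the other, against convexity. So the $d$ directions give $d$ distinct hyperplanes. A hyperplane crossing $C$ separates the ends of some edge of $C$, as $C$ is connected, so there are no others. Moving along an edge of $C$ changes the side of exactly one of these $d$ hyperplanes, the one of that direction. So all $2^d$ patterns occur, once each.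

Statement (i) follows at once. For (ii), let $m\in I(a,a')$ with $a,a'\in C$. If a hyperplane does not cross $C$, then $C$, and by convexity $m$, lies on one side of it. On the $d$ remaining hyperplanes some vertex of $C$ agrees with $m$. That vertex is separated from $m$ by no hyperplane, so it is $m$. Finally, two vertices of $C$ that differ in at least two directions are separated by at least two hyperplanes, so they are not adjacent.

So a cube is determined by its vertex set, and we treat cubes as vertex sets.

**Lemma 3 (closest pairs).** Let $A,B$ be disjoint nonempty convex sets and let $a\in A$, $b\in B$ have minimum distance. Then every hyperplane separating $a$ from $b$ separates $A$ from $B$.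

*Proof.* Let $g$ separate $a,b$ and suppose some $a'\in A$ lies on $b$'s side of $g$. Let $m$ be the median of $a,a',b$. It lies in $I(a,a')\subseteq A$. It lies in $I(a',b)$, hence on $b$'s side of $g$, so $m\neq a$. It lies in $I(a,b)$, so $d(m,b)=d(a,b)-d(a,m)<d(a,b)$. This contradicts minimality. The argument for $B$ is symmetric.

**Lemma 4 (a cube between two vertices).** If the hyperplanes separating $v$ and $w$ pairwise cross, then $v,w$ lie in a cube that crosses exactly these hyperplanes, and all its vertices lie in every halfspace containing both $v$ and $w$.

*Proof.* Let $\Lambda$ be the set of hyperplanes separating $v,w$. Choose arbitrary sides on $\Lambda$, and on all other hyperplanes the common side of $v$ and $w$. This is consistent. Two sides from $\Lambda$ meet because the hyperplanes cross. A side of $h\in\Lambda$ contains $v$ or $w$, and so does every common side, which contains both. Two common sides both contain $v$. By Lemma 1 we get $2^{|\Lambda|}$ vertices. Two of them are adjacent iff exactly one hyperplane separates them, that is, iff their choices differ in one place. So they form a cube, and it contains $v$ and $w$.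

**Lemma 5 (a cube across given hyperplanes, inside given halfspaces).** Let $h_1,\dots,h_d$, $d\ge1$, be pairwise crossing hyperplanes, and let $R_1,\dots,R_s$ ($s\ge0$) be pairwise intersecting halfspaces, each meeting both sides of every $h_i$. Then some cube contained in $R=\bigcap R_t$ crosses all $h_i$ (with $R=V(G)$ if $s=0$).

*Proof.* Let $A=R\cap\bigcap_i h_i^-$ and $B=R\cap\bigcap_i h_i^+$. They are convex and disjoint, and nonempty by Lemma 1. Let $v\in A$, $w\in B$ be a closest pair. The plan is to show that only the $h_i$ separate them.

Let $g$ separate $v,w$. By Lemma 3 we may orient $g$ so that $A\subseteq g^-$ and $B\subseteq g^+$. Since $A\cap g^+=\emptyset$, Lemma 1 says that $g^+$ is disjoint from some $R_t$ or some $h_i^-$. The former is impossible because $\emptyset\ne B\subseteq g^+\cap R_t$. So $g^+\cap h_i^-=\emptyset$, that is, $h_i^-\subseteq g^-$. In the same way $B\cap g^-=\emptyset$ while $\emptyset\neq A\subseteq g^-\cap R_t$ for all $t$, so $g^-\cap h_j^+=\emptyset$ for some $j$, that is, $g^-\subseteq h_j^-$. Hence $h_i^-\subseteq g^-\subseteq h_j^-$. If $i\ne j$, then $h_i^-\cap h_j^+=\emptyset$, against crossing. So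 $i=j$ and $g=h_i$.

Thus $v,w$ are separated exactly by $h_1,\dots,h_d$. Lemma 4 gives a cube crossing exactly these, contained in every $R_t$ since each $R_t$ contains $v$ and $w$.

## 5. Graphs with a universal vertex

**Proof of Theorem 2(i).** Let $H$ consist of a graph $F$ on $\{1,\dots,m\}$ together with a universal vertex. We realize the universal vertex by a big cube $C$ and each vertex $i$ of $F$ by a cube standing on a face $A_i$ of $C$. The faces are chosen so that they meet exactly along the edges of $F$.

**Step 1: the faces.** Let $N$ be the set of non-edges of $F$ and $C=\{0,1\}^{N\cup\{*\}}$. Let $A_i\subseteq C$ be the face given by $z_*=0$ and, for each non-edge $\{i,j\}$ containing $i$, by $z_{\{i,j\}}=0$ if $i<j$ and $z_{\{i,j\}}=1$ if $i>j$. If $ij$ is a non-edge, $A_i$ and $A_j$ prescribe opposite values of $z_{\{i,j\}}$, so they are disjoint. If $ij$ is an edge, the only coordinate fixed by both is $*$, to the same value, so they meet. Also $A_i\ne C$ because of the coordinate $*$.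

**Step 2: the graph.** With $e_i$ the $i$-th unit vector, let $G$ be the subgraph of the hypercube on $N\cup\{*\}\cup\{1,\dots,m\}$ induced by
$$M=\{(z,0):z\in C\}\cup\{(z,e_i):1\le i\le m,\ z\in A_i\}.$$

**Step 3: $G$ is median.** First, $M$ is closed under coordinatewise majority of three points $(z,\varepsilon)$. If two of the points have $\varepsilon=e_i$, the majority of the $\varepsilon$'s is $e_i$, and two of the $z$'s lie in $A_i$, so the majority of the $z$'s has the values fixed by $A_i$ and lies in $A_i$. Otherwise each coordinate of $\varepsilon$ is $1$ at most once, the majority of the $\varepsilon$'s is $0$, and any $z\in C$ is allowed.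

Second, distances in $G$ are those of the hypercube. Between $(z,e_i)$ and $(z',e_i)$ move inside the face $A_i$. Between $(z,e_i)$ and $(z',e_j)$, $i\ne j$, go down to $(z,0)$, across to $(z',0)$, and up. Between $(z,0)$ and $(z',e_i)$ go across to $(z',0)$ and up. Between $(z,0)$ and $(z',0)$ move in $C$. Each time the length is the number of differing coordinates.

So $G$ is connected and its intervals are the hypercube intervals intersected with $M$. Three points of $M$ have the majority as their only median in the hypercube, and it lies in $M$. Thus $G$ is median.

**Step 4: the maximal cubes.** Since distances are those of the hypercube, the hyperplane of an edge of $G$ in direction $i$ is the partition of $M$ according to the value of that coordinate. For $i\ne j$ in $\{1,\dots,m\}$ the hyperplanes of the coordinates $\varepsilon_i$ and $\varepsilon_j$ are distinct: the sets $\{\varepsilon_i=1\}$ and $\{\varepsilon_j=1\}$ are nonempty and disjoint and do not cover $M$. A cube containing vertices with $\varepsilon=e_i$ and with $\varepsilon=e_j$ would cross both, so by Lemma 2 it would contain a vertex with $\varepsilon_i=\varepsilon_j=1$, which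 does not exist. So every cube either lies in $C\times\{0\}$, or has $\varepsilon\in\{0,e_i\}$ throughout, with $e_i$ occurring, for one $i$. In the latter case it lies in $C_i=A_i\times\{0,e_i\}$. Indeed, if it contains a vertex $(z,0)$, it crosses the hyperplane of $\varepsilon_i$, and by Lemma 2 it contains the neighbor $(z,e_i)$, so $z\in A_i$.

The sets $C\times\{0\}$ and $C_i$ are cubes. None contains another: $C_i$ has points with $\varepsilon=e_i$, which $C\times\{0\}$ and $C_j$ lack, and $C\times\{0\}\not\subseteq C_i$ because $A_i\ne C$. So they are exactly the maximal cubes.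

**Step 5: the intersections.** We have $(C\times\{0\})\cap C_i=A_i\times\{0\}\ne\emptyset$ and $C_i\cap C_j=(A_i\cap A_j)\times\{0\}$, which is nonempty iff $ij$ is an edge of $F$. So $\mathcal Q_0(G)\cong H$.

A graph of radius $\le1$ has a universal vertex, so it is covered. Finally, in $H_{2,3}$ the vertex $[0,0]$ has eccentricity $\max(|a|,|b|)=2$ by (1), and $d([-2,0]_1,[0,2]_2)=4$, so the diameter is $4$ and the radius is exactly $2$. This proves Theorem 2(i).

For $n\le1$ the vertex $[0,0]$ of $H_{n,k}$ is universal, so $H_{n,k}$ is then a cube graph. That is part of Theorem 2(ii).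

## 6. One diamond is a cube graph

**Proposition 1.** $H_{n,2}$ is a cube graph for every $n\ge0$.

By Section 3, $H_{n,2}$ is the diamond $D$ with $p\sim q$ iff $\|p-q\|_\infty=1$. We want a region of the grid whose unit squares are indexed by $D$ through their lower-left corners. Let
$$M=\{(s,t)\in\mathbb Z^2:|s-\tfrac12|+|t-\tfrac12|\le n+1\},$$
that is, $s+t\le n+2$, $-s-t\le n$, $s-t\le n+1$, $t-s\le n+1$. Let $G$ be the subgraph of $\mathbb Z^2$ induced by $M$. For $n=1$ it is the plus-shaped graph of Section 2.

**Step 1: $M$ is closed under coordinatewise medians.** Consider a constraint $\sigma s+\tau t\le c$ with $\sigma,\tau\in\{1,-1\}$, and three points of $M$. At least two of them have first summand at least the median of the first summands, and at least two have second summand at least the median of the second summands. So one point has both, and the constraint at this point implies it at the median.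

**Step 2: distances in $G$ are those of $\mathbb Z^2$.** Let $p\ne q$ be in $M$. If they share a coordinate, the segment between them is in $M$, since $M$ is cut out by linear inequalities. Otherwise, as $M$ is invariant under $s\mapsto1-s$ and under $t\mapsto1-t$, we may assume that $q-p$ has positive entries. We look for a neighbor of $p$ in $M$ one step closer to $q$. The point $p+(1,0)$ satisfies the bound on $s+t$ because its sum is at most that of $q$, and the bounds on $-s-t$ and $t-s$ because these decreased. It can only violate the bound on $s-t$, and only if $s-t=n+1$ at $p$. Likewise $p+(0,1)$ can only violate the bound on $t-s$, and only if $t-s=n+1$ at $p$. Both equalities cannot hold, since their sum would be $0=2n+2$. So one of the two neighbors is in $M$; iterate.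

**Step 3: $G$ is median.** By Step 2, $G$ is connected and its intervals are the boxes of $\mathbb Z^2$ intersected with $M$. In $\mathbb Z^2$ three points have the coordinatewise median as unique median, and by Step 1 it is in $M$.

**Step 4: the maximal cubes are the unit squares.** There is no $Q_3$: a vertex of the grid with three neighbors in it would have two of them of the form $v\pm e$; these have only $v$ as a common neighbor, while in $Q_3$ two neighbors of a vertex have two common neighbors. The $4$-cycles of the grid are the unit squares. Since $\max(|x-\frac12|,|x+\frac12|)=|x|+\frac12$, the unit square with lower-left corner $(x,y)$ lies in $M$ iff $|x|+\frac12+|y|+\frac12\le n+1$, that is, iff $(x,y)\in D$.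

Every edge is in such a square. Let $(s,t),(s+1,t)\in M$; then $|s|+\frac12+|t-\frac12|\le n+1$. For an integer $t$ we have $\min(|t|,|t-1|)=|t-\frac12|-\frac12$, so $|s|+\min(|t|,|t-1|)\le n$, and the square with corner $(s,t)$ or $(s,t-1)$ contains the edge and lies in $M$. Vertical edges are symmetric. As $G$ is connected with more than one vertex (it contains the square at $(0,0)$), every vertex lies on an edge, hence in a square. So the maximal cubes are exactly the squares indexed by $D$.

**Step 5: intersections.** Two distinct squares meet iff their corners differ by at most $1$ in each coordinate, i.e. iff they are at $\ell_\infty$-distance $1$. So $\mathcal Q_0(G)\cong H_{n,2}$.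

Keep this picture. The column cut between $s\le c$ and $s\ge c+1$ is crossed exactly by the squares $(x,y)$ with $x=c$. The squares with $x>c$ are to its right, those with $x<c$ to its left.

## 7. Gluing a third half-diamond of squares

The obvious way to realize $H_{n,3}$ is to take three half-diamonds of squares and glue them along the diagonal squares, so that every two legs together look like the picture of Section 6. Let us see exactly where this breaks.

Suppose $n\ge1$, every $C_X$ is a square, and for $i\ne j$ the squares of flat $ij$ fit together as in Section 6, with $C_{\varphi_{ij}(x,y)}$ at position $(x,y)$. Look at the central square $C_{[0,0]}$. Let $p_i$ be the edge it shares with the square of $[-1,0]_i$, and $q_j$ the edge it shares with the square of $[0,1]_j$. Since $[-1,0]_i=\varphi_{ij}(-1,0)$ and $[0,1]_j=\varphi_{ij}(1,0)$, the edges $p_i$ and $q_j$ are opposite for all $i\ne j$. So $p_1$ and $p_2$ are both opposite to $q_3$, whence $p_1=p_2$. But in flat $12$ the square of $[-1,0]_1$ is at $(-1,0)$ and that of $[-1,0]_2=\varphi_{12}(0,-1)$ is at $(0,-1)$, so $p_1$ is the left edge and $p_2$ the bottom edge. This is a contradiction.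

In terms of hyperplanes: when a cut passes the diagonal from one leg to another, "$a=c$" turns into "$b=c$". Going $1\to2\to3\to1$ exchanges the two names three times, an odd number of times.

This is not yet a proof that $H_{n,3}$ is not a cube graph, because nothing forces the maximal cubes to be squares. And larger cubes do defeat the obstruction just found: it already appears for $n=1$, yet $H_{1,3}$ is a cube graph by Section 5. There the non-edges among the six non-universal vertices are the six pairs $[-1,0]_i,[0,1]_j$ with $i\ne j$, and the construction makes $C_{[0,0]}$ a cube of dimension $7$, with a separate hyperplane for every ordered pair $(i,j)$. So a proof must not use dimension, and it must not assume that hyperplanes found in different flats have anything to do with each other. What it can use is distance, once distance in $\mathcal Q_0(G)$ is expressed through hyperplanes. Before that we settle the Helly property.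

## 8. $H_{n,k}$ is Helly

**Step 1: the diamond $D$ with $\|\cdot\|_\infty$ is Helly.** This will serve for the flats. Let the balls $B_s=\{w\in D:\|w-p_s\|_\infty\le r_s\}$, $p_s\in D$, intersect pairwise. Each is a square intersected with $D$. Let $x^-$ be the maximum of the lower $x$-bounds of the squares, $x^+$ the minimum of the upper $x$-bounds, and define $y^\pm$ likewise. As the balls intersect pairwise, $x^-\le x^+$ and $y^-\le y^+$. Let $x_0\in[x^-,x^+]$ and $y_0\in[y^-,y^+]$ be the integers of minimum absolute value. The point $(x_0,y_0)$ lies in all squares; we need $|x_0|+|y_0|\le n$.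

Suppose both are nonzero, say $x_0,y_0>0$; the other signs are analogous. Then $x_0=x^-$ and $y_0=y^-$. A ball attaining the bound $x^-$ and a ball attaining $y^-$ share a point $(x,y)\in D$ (if it is the same ball, take its center). This point has $x\ge x^-$ and $y\ge y^-$, so $x_0+y_0\le x+y\le n$. If exactly one is nonzero, say $x_0>0$, then $x_0=x^-$, and the center of a ball attaining $x^-$ is a point of $D$ with $x\ge x_0$, so $x_0\le n$; the other cases are analogous. If both are zero there is nothing to prove.

**Step 2: set up the balls of $H=H_{n,k}$.** Let $B_s=B(X_s,r_s)$, $X_s=[a_s,b_s]_{i_s}$, intersect pairwise. Let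
$$\alpha=\min_s(a_s+r_s)=a_1+r_1,\qquad \beta=\max_s(b_s-r_s)=b_2-r_2,$$
after numbering suitably (the two balls may coincide). By (1), a diagonal vertex $[t,t]$ lies in $B_s$ iff $|t-a_s|\le r_s$ and $|t-b_s|\le r_s$. So we look for a common point on the diagonal when $\beta\le\alpha$, and on one leg otherwise.

**Step 3: the case $\beta\le\alpha$.** Let $t\in[\beta,\alpha]$ be the integer of minimum absolute value. We check $2|t|\le n$. If $t=\beta>0$, then $2\beta\le\beta+\alpha\le(b_2-r_2)+(a_2+r_2)=a_2+b_2\le n$. If $t=\alpha<0$, then $2\alpha\ge\alpha+\beta\ge(a_1+r_1)+(b_1-r_1)=a_1+b_1\ge-n$. Otherwise $t=0$. So $[t,t]\in V(H)$. For every $s$ we have $b_s-r_s\le t\le a_s+r_s$ and $a_s\le b_s$. Hence $t-b_s\le t-a_s\le r_s$ and $a_s-t\le b_s-t\le r_s$, so $[t,t]\in B_s$.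

**Step 4: the case $\beta>\alpha$.** Here $b_2-a_1>r_1+r_2$. First, $X_1$ and $X_2$ lie on a common leg: otherwise (1) gives $d(X_1,X_2)\ge b_2-a_1>r_1+r_2$, contradicting $B_1\cap B_2\ne\emptyset$. Let them lie on $L_i$.

Next, $B_1\cap B_2\subseteq L_i$. A point $[a',b']_l$ with $l\ne i$ in it would satisfy, by (1), $b'-a_1\le r_1$ and $b_2-a'\le r_2$, so $b'\le a_1+r_1<b_2-r_2\le a'$, contradicting $a'\le b'$.

Now fold the problem into a flat. Fix $j\ne i$ and let $\rho$ fold every leg other than $L_i$ onto $L_j$: $[a,b]_l\mapsto[a,b]_j$ for $l\ne i$. It is induced by a folding of the tree $S$, which does not increase distances, so by $d=\frac12(d_S+d_P)$ it does not increase distances in $H$. Therefore the balls of radii $r_s$ around $\rho(X_s)$ in the flat $L_i\cup L_j\cong D$ intersect pairwise: if $Z\in B_s\cap B_t$, then $\rho(Z)$ lies in both. By Step 1 they have a common point $W$. As $\rho(X_1)=X_1$ and $\rho(X_2)=X_2$, we get $W\in B_1\cap B_2\subseteq L_i$. By (1), a point of $L_i$ has the same distance to $X_s$ and to $\rho(X_s)$. So $W\in B_s$ for all $s$.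

This proves the first sentence of Theorem 1.

## 9. Distance in the cube graph is chain length

**Definition (chain).** Let $C\ne C'$ be maximal cubes of a median graph $G$. A chain separating $C$ from $C'$ is a set of hyperplanes $h_1,\dots,h_m$ ($m\ge0$), oriented so that $C\subseteq h_t^-$ and $C'\subseteq h_t^+$, with $h_1^-\subsetneq h_2^-\subsetneq\dots\subsetneq h_m^-$.

In a path with $m\ge 2$ edges, let $C,C'$ be the first and last edge. They are at distance $m-1$ in the cube graph, and the $m-2$ edges strictly between them give a chain of length $m-2$. The members of a chain do not cross: for $s<t$, $h_s^-\cap h_t^+=\emptyset$.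

**Lemma 6.** The graph $\mathcal Q_0(G)$ is connected, and for maximal cubes $C\ne C'$ the maximum length of a chain separating $C$ from $C'$ equals $d(C,C')-1$, with $d$ the distance in $\mathcal Q_0(G)$.

*Proof.* **Step 1: a chain has length at most $r-1$ if $C,C'$ are joined by a path of length $r$.** Let $C=D_0,\dots,D_r=C'$ be a path in $\mathcal Q_0(G)$ and $h_t$ a member of the chain. Let $D_i$ be the first cube not contained in $h_t^-$; it exists since $D_r\subseteq h_t^+$, and $i\ge1$. It meets $D_{i-1}\subseteq h_t^-$, so it crosses $h_t$; in particular $i\ne r$. So every $h_t$ is crossed by one of $D_1,\dots,D_{r-1}$. By Lemma 2(i) a cube crosses at most one member of a chain, so different $t$ use different $i$. Hence $m\le r-1$.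

**Step 2: rank the separating hyperplanes.** It remains to find a path of length at most $m+1$, where $m$ is the maximum length of a chain. If $C\cap C'\ne\emptyset$, then $d(C,C')=1$, and no hyperplane separates them, so $m=0$. Assume $C\cap C'=\emptyset$. Let $\Sigma$ be the set of hyperplanes separating $C$ from $C'$, oriented with $C\subseteq h^-$, $C'\subseteq h^+$, and ordered by $h\le h'$ iff $h^-\subseteq h'^-$. For $h\ne h'$ in $\Sigma$, the sets $h^-\cap h'^-\supseteq C$ and $h^+\cap h'^+\supseteq C'$ are nonempty. So $h,h'$ cross iff $h^-\cap h'^+$ and $h^+\cap h'^-$ are nonempty, that is, iff they are incomparable. For $1\le k\le m$ let $\Lambda_k$ be the set of $h\in\Sigma$ for which the longest chain with top element $h$ has length $k$. These sets partition $\Sigma$, and each is an antichain, so its members pairwise cross.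

**Step 3: walk from $C$ to $C'$ one rank at a time.** Cubes are convex (Lemma 2), so we may take a closest pair $a\in C$, $b\in C'$. By Lemma 3 the hyperplanes separating $a,b$ are exactly those in $\Sigma$. For $0\le k\le m$ choose $b$'s side of every $h\in\Lambda_1\cup\dots\cup\Lambda_k$ and $a$'s side of every other hyperplane. This choice is consistent. A hyperplane outside $\Sigma$ has $a$ and $b$ on the same side, so its chosen side meets all other chosen sides. Two chosen sides of $a$ meet, and so do two of $b$. There remain $h\in\Lambda_i$, $h'\in\Lambda_j$ with $i\le k<j$ and chosen sides $h^+$, $h'^-$. If $h^+\cap h'^-=\emptyset$, then $h'^-\subseteq h^-$, so $h'<h$. Adding $h$ on top of a longest chain with top $h'$ gives $i\ge j+1$, a contradiction.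

By Lemma 1 we get vertices $v_0=a,v_1,\dots,v_m=b$ such that $v_{k-1},v_k$ are separated exactly by $\Lambda_k$. By Lemma 4 they lie in a common cube; extend it to a maximal cube $D_k$. Consecutive members of $C,D_1,\dots,D_m,C'$ share the vertices $v_0,v_1,\dots,v_m$ respectively. So $d(C,C')\le m+1$. Together with Step 1 this proves the lemma.

## 10. Locating the cubes along a full-length chain

Let $n\ge2$, $k\ge3$, and suppose $\mathcal Q_0(G)\cong H_{n,k}$. Let $C_X$ be the maximal cube corresponding to $X$. For an ordered pair $i\ne j$ put
$$P_i=[-n,0]_i=\varphi_{ij}(-n,0),\qquad Q_j=[0,n]_j=\varphi_{ij}(n,0).$$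
These are opposite corners of the flat, and $d(P_i,Q_j)=2n$. By Lemma 6 there is a chain of $2n-1$ hyperplanes separating $C_{P_i}$ from $C_{Q_j}$. Fix one and label it
$$h^{ij}_c,\quad -n+1\le c\le n-1,\qquad C_{P_i}\subseteq(h^{ij}_c)^-,\quad C_{Q_j}\subseteq(h^{ij}_c)^+,\quad (h^{ij}_c)^-\subsetneq(h^{ij}_{c+1})^-.$$
In the grid of Section 6, the column cuts form such a chain, and the cut labeled $c$ is crossed by the squares of column $c$. The next lemma says that in an arbitrary $G$ nothing else can happen. The reason is that the chain is as long as the distance allows, so every cube of the flat has no slack.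

**Lemma 7 (location).**
(a) If $X=\varphi_{ij}(x,y)$, then $C_X\subseteq(h^{ij}_c)^+$ for $c<x$, $C_X\subseteq(h^{ij}_c)^-$ for $c>x$, and $C_X$ crosses $h^{ij}_x$ if $|x|<n$.
(b) If $X=[a,b]_l$ with $l\ne i,j$ and $C_X$ crosses $h^{ij}_c$, then $a\le c\le b$.

*Proof.* Let $T^+,T^-,T^0$ be the sets of indices $c$ for which $C_X\subseteq(h^{ij}_c)^+$, $C_X\subseteq(h^{ij}_c)^-$, and $C_X$ crosses $h^{ij}_c$, respectively. They partition the $2n-1$ indices. By nestedness $T^+$ is an initial segment and $T^-$ a final segment of the index range. By Lemma 2(i), $|T^0|\le1$. Let $p=d(X,P_i)$ and $q=d(X,Q_j)$. If $X\ne P_i,Q_j$, the hyperplanes with index in $T^+$ form a chain separating $C_{P_i}$ from $C_X$, and those with index in $T^-$ a chain separating $C_X$ from $C_{Q_j}$. So Lemma 6 gives $|T^+|\le p-1$ and $|T^-|\le q-1$.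

(a) For $X=P_i$ or $Q_j$ the claim is how the chain was chosen. Otherwise $|y|\le n-|x|$ gives
$$p=\max(n+x,|y|)=n+x,\qquad q=\max(n-x,|y|)=n-x.$$
So $2n-1=|T^+|+|T^0|+|T^-|\le(n+x-1)+1+(n-x-1)=2n-1$, and equality holds throughout. The first $n+x-1$ indices are those from $-n+1$ to $x-1$; they form $T^+$. Then $T^0=\{x\}$, and the rest is $T^-$.

(b) Such an $X$ is neither $P_i$ nor $Q_j$. By (1), $p=\max(|a|,n+b)=n+b$ because $|a|\le n-|b|$, and $q=\max(n-a,|b|)=n-a$ because $|b|\le n-|a|$. The set $T^+\cup T^0$ is an initial segment with at most $(n+b-1)+1=n+b$ elements, so its elements are at most $-n+(n+b)=b$. The set $T^0\cup T^-$ is a final segment with at most $n-a$ elements, so its elements are at least $n-(n-a)=a$. An index $c\in T^0$ satisfies both.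

By (2), part (a) reads: a cube $C_X$ with $X=[a,b]_i$ can cross $h^{ij}_c$ only for $c=a$, and one with $X=[a,b]_j$ only for $c=b$.

## 11. No median graph realizes $H_{n,3}$

Let $n\ge2$, $k\ge3$, and suppose $\mathcal Q_0(G)\cong H_{n,k}$. Put
$$f=h^{12}_0,\qquad g=h^{13}_1,\quad g'=h^{31}_1,\qquad e=h^{32}_{-1},\quad e'=h^{23}_{-1}.$$
The odd cycle $1\to2\to3\to1$ of Section 7 reappears in this choice. On leg 1, $f$ and $g$ are the lines $a=0$ and $a=1$, so we expect them to be parallel. On leg 2, $f$ and $e$ are the lines $b=0$ and $b=-1$, again parallel. But on leg 3, $g$ is the line $b=1$ and $e$ is the line $a=-1$, and these two meet at $[-1,1]_3$. If $f$ were parallel to both, it would lie between them and keep them apart. Step A turns this into a proof that $f$ crosses $g$ or $e$. Steps B and C show that it crosses neither, using $g'$ and $e'$ to control leg 3.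

For brevity, "$X$ crosses $h$" and "$X\subseteq h^\pm$" refer to $C_X$. Positions come from Lemma 7(a) and (2) unless stated otherwise. All vertices used satisfy $|a|+|b|\le2\le n$.

**Step A: $f$ crosses $g$, or $f$ crosses $e$.** The purpose is to use $[-1,1]_3$ as just explained. Suppose $f$ crosses neither.

The vertex $[1,1]$ is contained in $f^+$ and crosses $g$. So $f\ne g$, and $f^+$ meets both $g^+$ and $g^-$. Also $[-1,-1]\subseteq f^-\cap g^-$. Since $f,g$ do not cross, the fourth set is empty: $f^-\cap g^+=\emptyset$, i.e. $g^+\subseteq f^+$.

The vertex $[-1,-1]$ is contained in $f^-$ and crosses $e$. So $f\ne e$, and $f^-$ meets both $e^+$ and $e^-$. Also $[1,1]\subseteq f^+\cap e^+$. Since $f,e$ do not cross, $f^+\cap e^-=\emptyset$, i.e. $e^-\subseteq f^-$.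

Now let $X=[-1,1]_3$. In flat $13$ its $x$-coordinate is $b=1$, so it crosses $g$ and $C_X$ meets $g^+\subseteq f^+$. In flat $32$ its $x$-coordinate is $a=-1$, so it crosses $e$ and $C_X$ meets $e^-\subseteq f^-$. So $C_X$ crosses $f$. It also crosses $g\ne f$, so by Lemma 2(i) $f$ and $g$ cross, a contradiction.

**Step B: for $k=3$, $f$ does not cross $g$.** The purpose is to produce, from a crossing, a maximal cube for which no position is left. Suppose $f$ crosses $g$.

The vertex $[0,1]_1$ crosses $f$ (flat $12$: $x=a=0$) and $g'$ (flat $31$: $x=b=1$), and it is contained in $g^-$ (flat $13$: $x=a=0<1$). The vertex $[1,1]$ crosses $g$ and $g'$ and is contained in $f^+$. Hence $g\ne g'$ (only $g'$ is crossed by $[0,1]_1$) and $f\ne g'$ (only $g'$ is crossed by $[1,1]$). By Lemma 2(i), $[0,1]_1$ shows that $f,g'$ cross and $[1,1]$ shows that $g,g'$ cross. So $f,g,g'$ are distinct and pairwise cross. By Lemma 5 with $s=0$ some cube crosses all three, hence so does some maximal cube $C_W$.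

* $W=[a,b]_1$: crossing $f$ gives $a=0$, and crossing $g$ gives $a=1$. Contradiction.
* $W=[a,b]_2$: crossing $f$ gives $b=0$, and crossing $g=h^{13}_1$ gives $a\le1\le b$ by Lemma 7(b). Contradiction.
* $W=[a,b]_3$: crossing $g$ (flat $13$) gives $b=1$, and crossing $g'$ (flat $31$) gives $a=1$. So $W=[1,1]\subseteq f^+$, yet $W$ crosses $f$. Contradiction.

**Step C: for $k=3$, $f$ does not cross $e$.** This is the mirror image of Step B, under $[a,b]\mapsto[-b,-a]$ together with the exchange of legs 1 and 2; we write it out. Suppose $f$ crosses $e$.

The vertex $[-1,0]_2$ crosses $f$ (flat $12$: $x=b=0$) and $e'$ (flat $23$: $x=a=-1$), and it is contained in $e^+$ (flat $32$: $x=b=0>-1$). The vertex $[-1,-1]$ crosses $e$ and $e'$ and is contained in $f^-$. Hence $e\ne e'$ and $f\ne e'$; the pair $f,e'$ crosses because of $[-1,0]_2$, and $e,e'$ because of $[-1,-1]$. So $f,e,e'$ are distinct and pairwise cross, and by Lemma 5 some maximal cube $C_W$ crosses all three.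

* $W=[a,b]_1$: crossing $f$ gives $a=0$, and crossing $e=h^{32}_{-1}$ gives $a\le-1$ by Lemma 7(b). Contradiction.
* $W=[a,b]_2$: crossing $f$ gives $b=0$, and crossing $e$ (flat $32$) gives $b=-1$. Contradiction.
* $W=[a,b]_3$: crossing $e$ (flat $32$) gives $a=-1$, and crossing $e'$ (flat $23$) gives $b=-1$. So $W=[-1,-1]\subseteq f^-$, yet $W$ crosses $f$. Contradiction.

For $k=3$ the Steps A, B, C contradict each other. So $H_{n,3}$ is not a cube graph for $n\ge2$, and with Section 8 this proves Theorem 1.

## 12. More than three legs

We finish Theorem 2(ii). The graphs with $n\le1$ are cube graphs by Section 5, and those with $k=2$ by Proposition 1. For $n\ge2$, $k=3$ use Theorem 1. Let $n\ge2$, $k\ge4$ and suppose $\mathcal Q_0(G)\cong H_{n,k}$. Section 10 and Step A were proved for all $k\ge3$. In Steps B and C everything up to "pairwise cross" holds, and positions of $W$ on legs $1,2,3$ are excluded as before. What could go wrong is that $W$ lies on a leg $l\ge4$. The remedy is to choose the cube inside suitable halfspaces; this is why Lemma 5 has the sets $R_t$.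

**Step B for $k\ge4$: excluding legs $l\ge4$ when $f$ crosses $g$.** For $l\ge4$ let $r_l=h^{l1}_1$. The halfspaces $r_l^+$ intersect pairwise, as all contain $C_{Q_1}$. The vertex $[0,1]_1$ (flat $l1$: $x=b=1$) and the vertex $[1,1]$ both cross $r_l$. We verify the hypotheses of Lemma 5.

* As $[1,1]\subseteq f^+$ crosses $r_l$, we have $r_l\ne f$. Since $[0,1]_1$ crosses both, they cross, so $r_l^+$ meets both sides of $f$.
* As $[0,1]_1\subseteq g^-$ crosses $r_l$, we have $r_l\ne g$. Since $[1,1]$ crosses both, $r_l^+$ meets both sides of $g$.
* If $r_l\ne g'$, then, as $[1,1]$ crosses both, $r_l^+$ meets both sides of $g'$.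

Apply Lemma 5 to $f,g,g'$ and the halfspaces $r_l^+$ for those $l\ge4$ with $r_l\ne g'$. Extending the resulting cube, we obtain a maximal cube $C_W$ crossing $f,g,g'$ and meeting every $r_l^+$; if $r_l=g'$, it meets $r_l^+$ because it crosses $g'$. Suppose $W=[a,b]_l$ with $l\ge4$. In flat $l1$ its $x$-coordinate is $a$, and meeting $(h^{l1}_1)^+$ forces $a\ge1$ by Lemma 7(a). Crossing $f=h^{12}_0$ forces $a\le0$ by Lemma 7(b). Contradiction. So $f$ does not cross $g$.

**Step C for $k\ge4$: excluding legs $l\ge4$ when $f$ crosses $e$.** For $l\ge4$ let $r_l=h^{2l}_{-1}$, and use the halfspaces $r_l^-$, which all contain $C_{P_2}$. Both $[-1,0]_2$ (flat $2l$: $x=a=-1$) and $[-1,-1]$ cross $r_l$.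

* As $[-1,-1]\subseteq f^-$ crosses $r_l$, we have $r_l\ne f$; and $[-1,0]_2$ crosses both, so $r_l^-$ meets both sides of $f$.
* As $[-1,0]_2\subseteq e^+$ crosses $r_l$, we have $r_l\ne e$; and $[-1,-1]$ crosses both, so $r_l^-$ meets both sides of $e$.
* If $r_l\ne e'$, then $[-1,-1]$ crosses both, so $r_l^-$ meets both sides of $e'$.

Lemma 5, applied to $f,e,e'$ and the $r_l^-$ with $r_l\ne e'$, gives a maximal cube $C_W$ crossing $f,e,e'$ and meeting every $r_l^-$ (if $r_l=e'$, because it crosses $e'$). Suppose $W=[a,b]_l$ with $l\ge4$. In flat $2l$ its $x$-coordinate is $b$, and meeting $(h^{2l}_{-1})^-$ forces $b\le-1$ by Lemma 7(a). Crossing $f=h^{12}_0$ forces $b\ge0$ by Lemma 7(b). Contradiction. So $f$ does not cross $e$.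

This contradicts Step A, so $H_{n,k}$ is not a cube graph for $n\ge2$, $k\ge4$ either. Theorem 2 is proved.

## 13. Additive errors

We prove Theorem 3. Let $L=3K+2$, $n\ge8L$, $H=H_{n,3}$, and suppose $G$ and $\iota$ exist. Write $d'$ for the distance in $\mathcal Q_0(G)$. The plan is to repeat Sections 10 and 11 with all gaps widened from $1$ to multiples of $L$, so that the errors do not matter.

**Step 1: the chains.** For $i\ne j$ we have $d'(\iota P_i,\iota Q_j)\ge2n-K>0$. By Lemma 6 there is a chain of $m\ge2n-K-1$ hyperplanes separating $\iota P_i$ from $\iota Q_j$. Number it $t=1,\dots,m$ with increasing $h^-$ (so $\iota P_i$ lies in all the $h^-$), and label the $t$-th hyperplane $h^{ij}_c$ with $c=t-n$. All $c$ with $|c|\le4L$ occur, since $1-n\le-4L$ and $m-n\ge n-K-1\ge8L-K-1\ge4L$.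

**Lemma 8 (coarse location).** Let $C$ be a maximal cube of $G$ and $X\in V(H)$ with $d'(C,\iota X)\le K$. For all labels $c$ that occur:
(a) if $X=\varphi_{ij}(x,y)$, then $C\subseteq(h^{ij}_c)^-$ for $c\ge x+L$ and $C\subseteq(h^{ij}_c)^+$ for $c\le x-L$;
(b) if $X=[a,b]_l$ with $l\ne i,j$, then $C\subseteq(h^{ij}_c)^-$ for $c\ge b+L$ and $C\subseteq(h^{ij}_c)^+$ for $c\le a-L$.

*Proof.* Let $T^+,T^-,T^0\subseteq\{1,\dots,m\}$ be the sets of $t$ for which $C$ lies in the plus side, lies in the minus side, or crosses. As before, $T^+$ is an initial and $T^-$ a final segment, and $|T^0|\le1$. Let $p=d(X,P_i)$, $q=d(X,Q_j)$. If $C\ne\iota P_i$, Lemma 6 gives $|T^+|\le d'(C,\iota P_i)-1$; if $C=\iota P_i$, then $T^+=\emptyset$. In both cases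
$$|T^+|\le d'(C,\iota P_i)\le d'(C,\iota X)+d'(\iota X,\iota P_i)\le K+(p+K)=p+2K,$$
and likewise $|T^-|\le q+2K$. So $T^+\cup T^0$ is an initial segment contained in $t\le p+2K+1$. And $T^0\cup T^-$ is a final segment with at most $q+2K+1$ elements, so it is contained in $t\ge m-q-2K\ge2n-q-3K-1$.

As computed in the proof of Lemma 7, $(p,q)=(n+x,n-x)$ in case (a) (this also holds for $X=P_i,Q_j$) and $(p,q)=(n+b,n-a)$ in case (b). Put $c=t-n$. In case (a), indices in $T^+\cup T^0$ have $c\le x+2K+1<x+L$, and indices in $T^0\cup T^-$ have $c\ge x-3K-1>x-L$. In case (b), the bounds are $c\le b+2K+1<b+L$ and $c\ge a-3K-1>a-L$. This is the claim.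

In particular, if $C$ crosses $h^{ij}_c$, then
$$|x-c|<L\ \text{ in case (a)},\qquad a-L<c<b+L\ \text{ in case (b)}.\tag{3}$$

**Step 2: the five hyperplanes.** Write $X\subseteq h^\pm$ for $\iota X\subseteq h^\pm$, and put
$$f=h^{12}_0,\qquad g=h^{13}_{2L},\quad g'=h^{31}_{4L},\qquad e=h^{32}_{-2L},\quad e'=h^{23}_{-4L}.$$
Lemma 8 with $C=\iota X$ places the cubes $\iota X$; all vertices used satisfy $|a|+|b|\le8L\le n$.

**Step 3 (as Step A): $f$ crosses $g$ or $e$.** Suppose neither. By Lemma 8(a), $[3L,3L]\subseteq f^+\cap g^+$, $[L,L]\subseteq f^+\cap g^-$ and $[-L,-L]\subseteq f^-\cap g^-$. The first two give $f\ne g$. As $f,g$ do not cross, $f^-\cap g^+=\emptyset$, i.e. $g^+\subseteq f^+$. Likewise $[-3L,-3L]\subseteq f^-\cap e^-$, $[-L,-L]\subseteq f^-\cap e^+$ and $[L,L]\subseteq f^+\cap e^+$. So $f\ne e$ and $f^+\cap e^-=\emptyset$, i.e. $e^-\subseteq f^-$. The vertex $[-3L,3L]_3$ has $x$-coordinate $3L$ in flat $13$, so it is contained in $g^+\subseteq f^+$. It has $x$-coordinate $-3L$ in flat $32$, so it is contained in $e^-\subseteq f^-$. Contradiction.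

**Step 4 (as Step B): $f$ does not cross $g$.** Suppose it does. We first check that $f,g,g'$ are distinct and pairwise cross. Since $\varphi_{13}(x,y)=\varphi_{31}(y,x)$, the vertex $\varphi_{13}(x,y)$ has $x$-coordinate $x$ in flat $13$ and $y$ in flat $31$. So the four vertices $\varphi_{13}(2L\pm L,4L\pm L)$, with independent signs, lie in the four sets $g^\pm\cap g'^\pm$; thus $g,g'$ are distinct and cross. The four vertices $[\pm L,4L\pm L]_1$ have $x$-coordinate $\pm L$ in flat $12$ and $4L\pm L$ in flat $31$. They lie in the four sets $f^\pm\cap g'^\pm$, so $f,g'$ are distinct and cross.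

By Lemma 5 some maximal cube $C$ crosses $f,g,g'$. By hypothesis there is $X$ with $d'(C,\iota X)\le K$. Use (3).

* $X=[a,b]_1$: $|a|<L$ from $f$ and $|a-2L|<L$ from $g$, so $a<L<a$. Impossible.
* $X=[a,b]_2$: $|b|<L$ from $f$ and $2L<b+L$ from $g$. Impossible.
* $X=[a,b]_3$: $|b-2L|<L$ from $g$ and $|a-4L|<L$ from $g'$, so $a>3L>b$. Impossible.

**Step 5 (as Step C): $f$ does not cross $e$.** Suppose it does. The vertex $\varphi_{32}(x,y)$ has $x$-coordinate $x$ in flat $32$ and $y$ in flat $23$. So the vertices $\varphi_{32}(-2L\pm L,-4L\pm L)$ lie in the four sets $e^\pm\cap e'^\pm$, and $e,e'$ are distinct and cross. The vertices $[-4L\pm L,\pm L]_2$, with independent signs, have $x$-coordinate $\pm L$ in flat $12$ and $-4L\pm L$ in flat $23$. They lie in the four sets $f^\pm\cap e'^\pm$, so $f,e'$ are distinct and cross. By Lemma 5 there is a maximal cube $C$ crossing $f,e,e'$, and there is $X$ with $d'(C,\iota X)\le K$. Use (3).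

* $X=[a,b]_1$: $|a|<L$ from $f$ and $a-L<-2L$ from $e$. Impossible.
* $X=[a,b]_2$: $|b|<L$ from $f$ and $|b+2L|<L$ from $e$, so $-L<b<-L$. Impossible.
* $X=[a,b]_3$: $|a+2L|<L$ from $e$ and $|b+4L|<L$ from $e'$, so $b<-3L<a$. Impossible.

Steps 3, 4 and 5 contradict each other, which proves Theorem 3.
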